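\title{Elementarily equivalent short cuts in recursively saturated models of Peano arithmetic}

\begin{abstract}
For an element $a$ of a model $\mathcal M$ of Peano arithmetic let $\mathcal M(a)$ be the smallest elementary cut containing $a$. We show that for countable recursively saturated $\mathcal M$ the elementary equivalence $(\mathcal M,\mathcal M(a))\equiv(\mathcal M,\mathcal M(b))$ does not imply that the two pairs are isomorphic: every countable recursively saturated model has a countable recursively saturated elementary extension with infinitely many such cuts whose pairs are elementarily equivalent and pairwise nonisomorphic. The cuts come from a Baire category argument in a space of types. We also characterize isomorphism and elementary equivalence of these pairs in terms of the types of $a$ and $b$ and the standard system of $\mathcal M$, and we deduce that every completion of Peano arithmetic also has a countable recursively saturated model in which the implication holds.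
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathcal M$ be a model of Peano arithmetic $\mathrm{PA}$, formulated in $\mathcal L_{\mathrm{PA}}=\{0,1,+,\cdot,<\}$. For a formula $\theta(\bar x,y)$, the \emph{Skolem term} $t_\theta(\bar x)$ denotes the least $y$ with $\theta(\bar x,y)$, and $0$ if there is none; in every model of $\mathrm{PA}$ the Skolem terms give exactly the functions definable without parameters. For $a\in M$ put
\[
\mathrm{Scl}(a)=\{t(a): t\text{ a unary Skolem term}\},\qquad
\mathcal M(a)=\{x\in M: x\le y\text{ for some }y\in\mathrm{Scl}(a)\}.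
\]
An \emph{elementary cut} of $\mathcal M$ is an elementary submodel $\mathcal K$ whose universe $K$ is an initial segment of $M$. The set $\mathcal M(a)$ is an elementary cut: if $x_1,\dots,x_n\le s(a)$, then $t(\bar x)\le\max\{t(\bar u):u_1,\dots,u_n\le s(a)\}\in\mathrm{Scl}(a)$, so $\mathcal M(a)$ is closed under Skolem terms and the Tarski--Vaught test applies. Every elementary cut containing $a$ contains $\mathrm{Scl}(a)$, so $\mathcal M(a)$ is the smallest one. An elementary cut $\mathcal K$ is \emph{short} if $\mathrm{Scl}(a)$ is cofinal in $K$ for some $a\in K$; the short cuts are exactly the cuts $\mathcal M(a)$. We write $(\mathcal M,\mathcal K)$ for the expansion of $\mathcal M$ to the language $\mathcal L_K=\mathcal L_{\mathrm{PA}}\cup\{K\}$ in which the unary predicate $K$ is interpreted as the universe of $\mathcal K$.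

A model $\mathcal M$ is \emph{recursively saturated} if, for every recursive set $\Gamma(\bar x,y)$ of formulas in finitely many variables and every tuple $\bar a$ in $M$, the set $\Gamma(\bar a,y)$ is realized in $\mathcal M$ as soon as each of its finite subsets is. The following problem is posed in \cite{darmstadt}.

\begin{quote}
\emph{Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated, and let $\mathcal K,\mathcal K'$ be short elementary cuts of $\mathcal M$ with $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$. Does it follow that $(\mathcal M,\mathcal K)\cong(\mathcal M,\mathcal K')$?}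
\end{quote}

For arbitrary elementary cuts Kossak and Schmerl showed that the answer is negative, already for coshort cuts. Here $\mathcal K$ is \emph{coshort} if $M\setminus K$ has a least gap, that is, if $K=\{x\in M:x\le y\text{ for all }y\in\mathrm{gap}(c)\}$ for some $c\in M\setminus K$, where
\[
\mathrm{gap}(c)=\mathcal M(c)\setminus\{b\in M: t(b)<c\text{ for every Skolem term }t\}.
\]

For short cuts there are reasons to expect a positive answer. The analogous statement for elements is true: if $(\mathcal M,a)\equiv(\mathcal M,b)$, then an automorphism of $\mathcal M$ maps $a$ to $b$ (Proposition~\ref{prop:rs}), and a short cut is generated by one element. The pair $(\mathcal M,\mathcal M(a))$ is also very expressive. It defines the standard cut $\omega$, truth for elements of $\mathcal M(a)$, and the set of all generators of $\mathcal M(a)$, by formulas that do not depend on $\mathcal M$ or $a$ (Lemma~\ref{lem:definable}). For instance, the sentence saying that $0$ is a generator of $K$ holds of the least elementary cut $\mathcal M(0)$ and of no other short cut, so the implication holds when one of the two cuts is $\mathcal M(0)$. Finally, a countable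 model has only countably many short cuts, so no counting argument forces two of them to share a complete theory.

What is lost in passing from $a$ to $\mathcal M(a)$ is the name of a generator. The theory of $(\mathcal M,a)$ contains the type of $a$. The theory of $(\mathcal M,\mathcal M(a))$ can only assert that \emph{some} generator has a type with this or that property, and when the types of the generators are generic, such assertions do not determine them. Recall that $L_{\omega_1\omega}$ extends first-order logic by countable conjunctions and disjunctions.

\begin{theorem}\label{thm:negative}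
Let $\mathcal M_0$ be a countable recursively saturated model of $\mathrm{PA}$, and let $\Phi$ be a countable set of $L_{\omega_1\omega}$-sentences in the language $\mathcal L_K$. There are a countable recursively saturated model $\mathcal M$ with $\mathcal M_0\preceq\mathcal M$ and short elementary cuts $\mathcal K_i=\mathcal M(a_i)$, $i\in\omega$, such that all the pairs $(\mathcal M,\mathcal K_i)$ satisfy the same first-order sentences and the same sentences of $\Phi$, but $(\mathcal M,\mathcal K_i)\not\cong(\mathcal M,\mathcal K_j)$ for $i\ne j$. In fact $\mathcal K_i\not\cong\mathcal K_j$ as models.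
\end{theorem}

Every completion $T$ of $\mathrm{PA}$ has a countable recursively saturated model (see the end of Section~\ref{sec:scott}). So the problem has a negative answer, with counterexamples among the models of every completion of $\mathrm{PA}$. The theorem is optimal in two respects. The family of cuts cannot be larger, since $\mathcal M$ is countable. And $\Phi$ cannot be replaced by all of $L_{\omega_1\omega}$, since by Scott's theorem two countable structures satisfying the same $L_{\omega_1\omega}$-sentences are isomorphic.

The passage from $\mathcal M_0$ to an extension cannot be omitted, because the answer depends on the model. To say how, we fix some conventions. All models are countable. Formulas have variables $v_0,v_1,\dots$ (letters such as $x,y$ name some of them) and are identified with their G\"odel numbers; expressions such as $y\le t(x)$ or $C(t(x))$ abbreviate $\mathcal L_{\mathrm{PA}}$-formulas, found recursively. A \emph{type} in a finite set $V$ of variables is a maximal consistent set of formulas with free variables in $V$ that contains $\mathrm{PA}$; so types are complete, have no parameters, and are subsets of $\omega$. The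 sentences in a type form a completion $T$ of $\mathrm{PA}$, and we speak of a type \emph{of $T$}. A \emph{$1$-type} is a type in $v_0$, and $S_1(T)$ is the set of $1$-types of $T$. For $1$-types $p,q$ put
\[
p\mathrel{E}q\iff\text{for some Skolem term }t,\ \ p(x)\cup q(y)\cup\{x\le t(y)\wedge y\le t(x)\}\text{ is consistent.}
\]
This can hold only if $p$ and $q$ are types of the same completion. It says that $p$ and $q$ can be realized by generators of one short cut, and it is an equivalence relation (Section~\ref{sec:translation}).

Fix a Skolem term $(c)_i$ in the variables $c,i$ that codes sequences: $\mathrm{PA}$ proves, for every function $g$ definable with parameters, that for each $d$ there is $c$ with $(c)_i=g(i)$ for all $i<d$. The exponent of the $i$th prime in $c$ will do. An element $c\in M$ \emph{codes} the set $\{n\in\omega:(c)_n\ne0\}$, and the \emph{standard system} $\mathrm{SSy}(\mathcal M)$ is the family of all sets coded in $\mathcal M$. For a family $\mathfrak X$ of subsets of $\omega$, let $(\omega,\mathfrak X)$ be the structure for second-order arithmetic in which number variables range over $\omega$ and set variables over $\mathfrak X$.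 A set $D$ of $1$-types in $\mathfrak X$ is \emph{$E$-invariant} if $r\in D$, $r'\in\mathfrak X$ and $r\mathrel{E}r'$ imply $r'\in D$.

\begin{theorem}\label{thm:criterion}
Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated, $\mathfrak X=\mathrm{SSy}(\mathcal M)$, $a,b\in M$, $p=\mathrm{tp}(a)$ and $q=\mathrm{tp}(b)$. Then $(\mathcal M,\mathcal M(a))\cong(\mathcal M,\mathcal M(b))$ if and only if $p\mathrel{E}q$. Moreover, the following are equivalent.
\begin{enumerate}
\item[(1)] $(\mathcal M,\mathcal M(a))\equiv(\mathcal M,\mathcal M(b))$.
\item[(2)] For every formula $\psi(X)$ of second-order arithmetic, $\psi$ holds in $(\omega,\mathfrak X)$ of some $p'\in\mathfrak X$ with $p'\mathrel{E}p$ if and only if it holds of some $q'\in\mathfrak X$ with $q'\mathrel{E}q$.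
\item[(3)] No $E$-invariant set of $1$-types in $\mathfrak X$ that is definable without parameters in $(\omega,\mathfrak X)$ contains exactly one of $p$ and $q$.
\end{enumerate}
\end{theorem}

The $1$-types realized in $\mathcal M$ are the members of $S_1(T)\cap\mathfrak X$, where $T=\mathrm{Th}(\mathcal M)$ (Proposition~\ref{prop:rs}). Hence whether elementary equivalence implies isomorphism for the short cuts of $\mathcal M$ depends only on $\mathrm{Th}(\mathcal M)$ and $\mathrm{SSy}(\mathcal M)$: it asks whether definable invariant sets separate the $E$-classes in $S_1(T)\cap\mathfrak X$. They do when $\mathfrak X$ is small enough. A set is \emph{arithmetic in} $Y\subseteq\omega$ if it is first-order definable in $(\omega,+,\cdot,Y)$; let $\mathrm{Ar}(Y)$ be the family of these sets.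

\begin{theorem}\label{thm:positive}
Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated. If every element of $\mathfrak X=\mathrm{SSy}(\mathcal M)$ is definable in $(\omega,\mathfrak X)$ from the parameter $\mathrm{Th}(\mathcal M)$, then for all short elementary cuts $\mathcal K,\mathcal K'$ of $\mathcal M$, $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$ implies $(\mathcal M,\mathcal K)\cong(\mathcal M,\mathcal K')$. For every completion $T$ of $\mathrm{PA}$ there is such a model $\mathcal M\models T$, for example with $\mathrm{SSy}(\mathcal M)=\mathrm{Ar}(T)$.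
\end{theorem}

Thus each completion of $\mathrm{PA}$ has countable recursively saturated models of both kinds. Sections~\ref{sec:scott} and~\ref{sec:translation} translate statements about $(\mathcal M,\mathcal M(a))$ into statements about subsets of $\omega$. Section~\ref{sec:toy} carries out the category argument in Cantor space, where it is short, and Section~\ref{sec:generic} carries it out for types. Section~\ref{sec:definable} gives the translation in the opposite direction and proves Theorems~\ref{thm:criterion} and~\ref{thm:positive}.

\section{Scott sets and recursively saturated models}\label{sec:scott}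

This section recalls the standard correspondence between countable recursively saturated models and countable Scott sets. We write $A\le_T B$ for Turing reducibility, $\equiv_T$ for Turing equivalence, $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$, and $\bigoplus_iA_i=\{\langle i,n\rangle:n\in A_i\}$, where $\langle\cdot,\cdot\rangle$ is the usual pairing function. A \emph{Scott set} is a nonempty family $\mathfrak X$ of subsets of $\omega$ that is closed under $\oplus$, is closed downward under $\le_T$, and contains an infinite branch of every infinite tree in $2^{<\omega}$ that belongs to $\mathfrak X$. For every $Y$ the family $\mathrm{Ar}(Y)$ is a countable Scott set: the leftmost infinite branch of an infinite tree is arithmetic in the tree. The tree property is used in the following form.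

\begin{lemma}\label{lem:completion}
Let $\mathfrak X$ be a Scott set, $V$ a finite set of variables, and $\Gamma\in\mathfrak X$ a consistent set of formulas with free variables in $V$ that contains $\mathrm{PA}$. Then some type in $V$ extending $\Gamma$ belongs to $\mathfrak X$.
\end{lemma}

\begin{proof}
List recursively the formulas with free variables in $V$ as $\varphi_0,\varphi_1,\dots$. Put $\sigma\in2^n$ in the tree if no number below $n$ codes a proof of a contradiction from $\Gamma\cup\{\varphi_i:\sigma(i)=1\}\cup\{\neg\varphi_i:\sigma(i)=0\}$. The tree is computable from $\Gamma$, and it is infinite because $\Gamma$ has a completion. If $\beta\in\mathfrak X$ is an infinite branch, then $\{\varphi_i:\beta(i)=1\}$ is the required type.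
\end{proof}

\begin{proposition}\label{prop:rs}
Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated, and $\mathfrak X=\mathrm{SSy}(\mathcal M)$.
\begin{enumerate}
\item[(i)] $\mathfrak X$ is a Scott set, and $\mathrm{tp}(\bar a)\in\mathfrak X$ for every tuple $\bar a$ in $M$.
\item[(ii)] If $\Gamma(\bar x,y)\in\mathfrak X$ and $\Gamma(\bar a,y)$ is finitely satisfiable in $\mathcal M$, then $\Gamma(\bar a,y)$ is realized in $\mathcal M$. Consequently the types $\mathrm{tp}(\bar a,m)$, $m\in M$, are exactly the types $r(\bar x,y)\in\mathfrak X$ extending $\mathrm{tp}(\bar a)$; for the empty tuple, the realized $1$-types are exactly the members of $S_1(\mathrm{Th}(\mathcal M))\cap\mathfrak X$.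
\item[(iii)] If $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$, some automorphism of $\mathcal M$ maps $\bar a$ to $\bar b$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Each claim comes from realizing a recursive set of formulas in a variable $y$. For $\sigma\in2^n$ let ``$y\supseteq\sigma$'' be the conjunction of $(y)_i\neq0$ for $\sigma(i)=1$ and $(y)_i=0$ for $\sigma(i)=0$. Let $c,c'$ code $A,A'$. For $A\oplus A'$ realize $\{(y)_{2n}=(c)_n\wedge(y)_{2n+1}=(c')_n:n\in\omega\}$. If a machine computes $B$ from $A$, take the formulas $c\supseteq\sigma\to(y)_n=k$ for all $\sigma,n,k$ such that the machine with oracle $\sigma$ and input $n$ outputs $k$ within $|\sigma|$ steps; a code for a long initial segment of $B$ satisfies finitely many of them, and a realization codes $B$. If $A$ is an infinite tree, take the formulas $\bigvee_{\sigma\in2^n}\bigl((c)_{\ulcorner\sigma\urcorner}\ne0\wedge y\supseteq\sigma\bigr)$, $n\in\omega$; a code for a long node satisfies finitely many of them, and a realization codes a branch. Finally, $\mathrm{tp}(\bar a)$ is computable from the set coded by a realization of $\{(y)_{\ulcorner\varphi\urcorner}\ne0\leftrightarrow\varphi(\bar a):\varphi(\bar x)\text{ a formula}\}$.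

(ii) If $c$ codes $\Gamma$, realize the recursive set $\{(c)_{\ulcorner\varphi\urcorner}\ne0\to\varphi(\bar a,y):\varphi(\bar x,y)\text{ a formula}\}$. For the consequence, each $\mathrm{tp}(\bar a,m)$ lies in $\mathfrak X$ by (i). Conversely, if $r\supseteq\mathrm{tp}(\bar a)$ and $\varphi\in r$, then $\exists y\,\varphi$ lies in $r$, hence in $\mathrm{tp}(\bar a)$; as $r$ is closed under conjunction, $r(\bar a,y)$ is finitely satisfiable.

(iii) If $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar b)$ and $m\in M$, then $\mathrm{tp}(\bar a,m)\in\mathfrak X$ extends $\mathrm{tp}(\bar b)$, so by (ii) it equals $\mathrm{tp}(\bar b,m')$ for some $m'$. Since $M$ is countable, a back-and-forth construction gives the automorphism.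
\end{proof}

Conversely, the theory and the standard system can be prescribed. This is what allows us to construct a Scott set first and the model afterwards.

\begin{proposition}\label{prop:existence}
If $\mathfrak X$ is a countable Scott set and $T\in\mathfrak X$ is a completion of $\mathrm{PA}$, there is a countable recursively saturated $\mathcal M\models T$ with $\mathrm{SSy}(\mathcal M)=\mathfrak X$.
\end{proposition}

\begin{proof}
List as $(k_n,\Gamma_n)$, $n\in\omega$, with $k_n\le n$, all pairs $(k,\Gamma)$ such that $\Gamma\in\mathfrak X$ is a set of formulas with free variables among $x_0,\dots,x_k,y$. We build types $r_0\subseteq r_1\subseteq\cdots$ of $T$ in $\mathfrak X$, with $r_n$ in the variables $x_0,\dots,x_n$, using Lemma~\ref{lem:completion} at each step. Let $r_0$ extend $T$. Let $r_{n+1}$ extend $r_n\cup\Gamma_n(x_0,\dots,x_{k_n},x_{n+1})$ if this set is consistent, and let it extend $r_n$ otherwise. Put $r=\bigcup_nr_n$, and observe: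
\begin{itemize}
\item[$(*)$] if $\Gamma(x_0,\dots,x_k,y)\in\mathfrak X$ and $\exists y\bigwedge\Gamma'\in r$ for every finite $\Gamma'\subseteq\Gamma$, then $\Gamma(x_0,\dots,x_k,x_l)\subseteq r$ for some $l$.
\end{itemize}
Indeed $(k,\Gamma)=(k_n,\Gamma_n)$ for some $n\ge k$; the formulas $\exists y\bigwedge\Gamma'$ lie in $r_n$, so the first case occurs at step $n$ and $l=n+1$ works. For one-element sets $\Gamma$, $(*)$ says that $r$ has Henkin witnesses, so $r$ is the elementary diagram of a model $\mathcal M\models T$ whose elements are the classes of the $x_i$ under ``$x_i=x_j\in r$''. For recursive $\Gamma$, which belong to $\mathfrak X$, $(*)$ says that $\mathcal M$ is recursively saturated. The set coded by $x_i$ is computable from $r_i\in\mathfrak X$, so $\mathrm{SSy}(\mathcal M)\subseteq\mathfrak X$. For $A\in\mathfrak X$, $(*)$ applied to $\{(y)_n\ne0:n\in A\}\cup\{(y)_n=0:n\notin A\}$ gives a code for $A$.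
\end{proof}

With $\mathfrak X=\mathrm{Ar}(T)$ this shows that every completion $T$ of $\mathrm{PA}$ has a countable recursively saturated model.

\section{From short cuts to types}\label{sec:translation}

We show that the isomorphism type of $(\mathcal M,\mathcal M(a))$ is read off from $\mathrm{tp}(a)$, and its theory from $\mathrm{tp}(a)$ and $\mathrm{SSy}(\mathcal M)$.

\begin{lemma}\label{lem:samecut}
Let $\mathcal M\models\mathrm{PA}$ and $a,b\in M$. Then $\mathcal M(a)=\mathcal M(b)$ if and only if $a\le t(b)$ and $b\le t(a)$ for some Skolem term $t$. Moreover $\mathrm{gap}(a)=\{x\in M:\mathcal M(x)=\mathcal M(a)\}$.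
\end{lemma}

\begin{proof}
Since $\mathcal M(b)$ is an elementary cut and $\mathcal M(a)$ is the smallest one containing $a$, we have $\mathcal M(a)\subseteq\mathcal M(b)$ if and only if $a\le s(b)$ for some Skolem term $s$. If $a\le s(b)$ and $b\le s'(a)$, then $t=\max(s,s')$ serves for both inequalities. By definition, $x\in\mathrm{gap}(a)$ means that $x\le s(a)$ and $a\le s'(x)$ for some $s,s'$.
\end{proof}

So $\mathrm{gap}(a)$ is the set of generators of $\mathcal M(a)$. The next lemma contains the first assertion of Theorem~\ref{thm:criterion}.

\begin{lemma}\label{lem:iso}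
Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated, $a,b\in M$, $p=\mathrm{tp}(a)$, $q=\mathrm{tp}(b)$. The following are equivalent.
\begin{enumerate}
\item[(a)] $(\mathcal M,\mathcal M(a))\cong(\mathcal M,\mathcal M(b))$.
\item[(b)] $\mathcal M(a)\cong\mathcal M(b)$.
\item[(c)] $p$ is realized by some $a'\in\mathrm{gap}(b)$.
\item[(d)] $p\mathrel{E}q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b): restrict the isomorphism to the cut.

(b)$\Rightarrow$(c): let $g\colon\mathcal M(a)\to\mathcal M(b)$ be an isomorphism and $a'=g(a)$. Both cuts are elementary in $\mathcal M$, so types and Skolem closures may be computed in them. Hence $\mathrm{tp}(a')=p$, and $\mathrm{Scl}(a')=g[\mathrm{Scl}(a)]$ is cofinal in $\mathcal M(b)$, that is, $\mathcal M(a')=\mathcal M(b)$.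

(c)$\Rightarrow$(d): by Lemma~\ref{lem:samecut} the pair $(a',b)$ realizes the set in the definition of $E$ for some $t$.

(d)$\Rightarrow$(c): let $t$ witness $p\mathrel{E}q$. For $\varphi\in p$ the formula $\exists x\,(\varphi(x)\wedge x\le t(y)\wedge y\le t(x))$ is consistent with $q(y)$, hence belongs to it because $q$ is complete. So $p(x)\cup\{x\le t(b)\wedge b\le t(x)\}$ is finitely satisfiable in $\mathcal M$. The corresponding set of formulas in $x,y$ is computable from $p\in\mathrm{SSy}(\mathcal M)$, so Proposition~\ref{prop:rs}(ii) gives a realization $a'$, and $a'\in\mathrm{gap}(b)$ by Lemma~\ref{lem:samecut}.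

(c)$\Rightarrow$(a): by Proposition~\ref{prop:rs}(iii) an automorphism $f$ of $\mathcal M$ maps $a$ to $a'$. It maps $\mathcal M(a)$ onto $\mathcal M(a')=\mathcal M(b)$.
\end{proof}

Recursive saturation enters in the last two implications, countability only in the last. The relation $E$ is reflexive (take $t(x)=x$) and symmetric by its form. It is transitive: if $p\mathrel{E}q$ and $q\mathrel{E}r$, realize all three types in a model with standard system $\mathrm{Ar}(p\oplus q\oplus r)$, which exists by Proposition~\ref{prop:existence}, and use (a)$\Leftrightarrow$(d).

Now we turn to the theory of the pair. Satisfaction in $(\mathcal M,\mathcal M(a))$ is defined by quantifying over elements of $M$. By Proposition~\ref{prop:rs}(ii) we may quantify over types in $\mathfrak X$ instead, provided we carry the generator $a$ along in a reserved variable, $v_0$. The predicate $K$ causes no difficulty because the cut is short: whether $m\in\mathcal M(a)$ is recorded in $\mathrm{tp}(a,m)$.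

We regard $L_{\omega_1\omega}$-formulas of $\mathcal L_K$ as built from atomic formulas by $\neg$, countable $\bigwedge$ and $\exists$, and consider only those with finitely many free variables, which include all subformulas of sentences. Replacing each $v_i$ by $v_{i+1}$, we assume that $v_0$ does not occur in them. Let $t_0,t_1,\dots$ be a recursive list of the unary Skolem terms. For a type $r$ and a set $V'$ of variables, $r{\upharpoonright}V'$ is the set of members of $r$ with free variables in $V'$.

\begin{definition}\label{def:forcing}
Let $\mathfrak X$ be a Scott set, $V\subseteq\{v_1,v_2,\dots\}$ finite, $\varphi$ a formula with free variables in $V$, and $r\in\mathfrak X$ a type in $V_0=\{v_0\}\cup V$. Define $\mathfrak X\Vdash\varphi[r]$ by recursion on $\varphi$.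
\begin{itemize}
\item For $\varphi$ atomic in $\mathcal L_{\mathrm{PA}}$: $\varphi\in r$.
\item For $\varphi=K(\tau)$ with $\tau$ a term: the formula $\tau\le t_k(v_0)$ is in $r$ for some $k$.
\item $\mathfrak X\Vdash\neg\varphi[r]$ if not $\mathfrak X\Vdash\varphi[r]$, and $\mathfrak X\Vdash\bigwedge_k\varphi_k[r]$ if $\mathfrak X\Vdash\varphi_k[r]$ for all $k$.
\item $\mathfrak X\Vdash\exists v\,\varphi[r]$ if there is a type $r'\in\mathfrak X$ in $V_0\cup\{v\}$ with $r'\supseteq r{\upharpoonright}(V_0\setminus\{v\})$ and $\mathfrak X\Vdash\varphi[r']$.
\end{itemize}
\end{definition}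

\begin{lemma}\label{lem:translation}
\begin{enumerate}
\item[(a)] Let $\mathcal M\models\mathrm{PA}$ be countable and recursively saturated, $\mathfrak X=\mathrm{SSy}(\mathcal M)$, $a\in M$, and let $\bar m$ assign elements of $M$ to the variables in $V$. Then $(\mathcal M,\mathcal M(a))\models\varphi(\bar m)$ if and only if $\mathfrak X\Vdash\varphi[\mathrm{tp}(a,\bar m)]$.
\item[(b)] For first-order $\varphi$ there is a formula $\varphi^*_V(X)$ of second-order arithmetic such that $\mathfrak X\Vdash\varphi[r]$ if and only if $(\omega,\mathfrak X)\models\varphi^*_V(r)$, for all Scott sets $\mathfrak X$ and all types $r\in\mathfrak X$ in $V_0$.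
\item[(c)] Let $\mathfrak X$ be a countable Scott set, $\varphi$ an $L_{\omega_1\omega}$-sentence of $\mathcal L_K$, and $r,r'\in\mathfrak X$ $1$-types with $r\mathrel{E}r'$. Then $\mathfrak X\Vdash\varphi[r]$ if and only if $\mathfrak X\Vdash\varphi[r']$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $\varphi$, for all $V$ and $\bar m$ at once. The clause for $K(\tau)$ says that $\tau(\bar m)\le t_k(a)$ for some $k$, that is, $\tau(\bar m)\in\mathcal M(a)$. For $\exists v\,\varphi$, let $\bar m^-$ be the restriction of $\bar m$ to $V\setminus\{v\}$. By Proposition~\ref{prop:rs}(ii), the types $r'$ admitted in the last clause of Definition~\ref{def:forcing} are exactly the types $\mathrm{tp}(a,\bar m^-,m')$ with $m'\in M$ assigned to $v$, and the induction hypothesis applies to them. The remaining clauses are immediate.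

(b) For atomic $\varphi$ in $\mathcal L_{\mathrm{PA}}$ take $\ulcorner\varphi\urcorner\in X$. For $K(\tau)$ take $\exists k\,(h(k)\in X)$, where $h$ is the recursive function $k\mapsto\ulcorner\tau\le t_k(v_0)\urcorner$. The translation commutes with $\neg$ and finite conjunctions. For $\exists v\,\varphi$ take $\exists Y\,(\chi(X,Y)\wedge\varphi^*_{V\cup\{v\}}(Y))$, where $\chi$ is the arithmetical condition that $Y$ is a type in $V_0\cup\{v\}$ containing $X{\upharpoonright}(V_0\setminus\{v\})$.

(c) The types $r,r'$ belong to the same completion $T'$, and $T'\le_Tr$, so $T'\in\mathfrak X$. By Propositions~\ref{prop:existence} and~\ref{prop:rs}(ii) there are a countable recursively saturated $\mathcal M'\models T'$ with standard system $\mathfrak X$ and $c,c'\in M'$ realizing $r,r'$. By Lemma~\ref{lem:iso}, $(\mathcal M',\mathcal M'(c))\cong(\mathcal M',\mathcal M'(c'))$, and (a) finishes the proof.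
\end{proof}

For sentences we write $\varphi^*$ for $\varphi^*_\emptyset$. The problem has now become one about subsets of $\omega$: find a countable Scott set $\mathfrak X$ and types $p,q\in S_1(T)\cap\mathfrak X$ that are not $E$-equivalent and satisfy $\mathfrak X\Vdash\varphi[p]\Leftrightarrow\mathfrak X\Vdash\varphi[q]$ for all $\varphi$ under consideration.

\section{A model case: eventual equality}\label{sec:toy}

We recall the facts on category that we use. Let $Z$ be a nonempty compact metrizable space. A subset of $Z$ is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. A countable intersection of comeager sets is comeager, and by the Baire category theorem comeager sets are nonempty. Borel sets have the Baire property: if a Borel set $S$ is not meager, there is a nonempty basic open set $O$ such that $S\cap O$ is comeager in $O$.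

Replace types by arbitrary points of $2^\omega$, and $E$ by eventual equality: $\alpha\mathrel{E_0}\beta$ if $\alpha(n)=\beta(n)$ for all but finitely many $n$. For $\bar\alpha=(\alpha_0,\alpha_1)$ in $Z=2^\omega\times2^\omega$ let $\mathfrak X_{\bar\alpha}=\mathrm{Ar}(\alpha_0\oplus\alpha_1)$. We claim that some $\bar\alpha$ has the following properties, modeled on condition~(2) of Theorem~\ref{thm:criterion}: $\alpha_0$ and $\alpha_1$ are not $E_0$-equivalent, and yet each formula $\psi(X)$ of second-order arithmetic holds in $(\omega,\mathfrak X_{\bar\alpha})$ of some set $E_0$-equivalent to $\alpha_0$ if and only if it holds of some set $E_0$-equivalent to $\alpha_1$. The passage to classes is essential. The formula $0\in X$ distinguishes $\alpha_0$ from $\alpha_1$ whenever they differ at $0$, just as a single formula distinguishes two elements of different types; but it holds of some member of every class.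

For $i\in\{0,1\}$ let $S_{\psi,i}$ be the set of $\bar\alpha$ such that $\psi$ holds in $(\omega,\mathfrak X_{\bar\alpha})$ of some set $E_0$-equivalent to $\alpha_i$. For $s\in2^{<\omega}$ let $[s]$ be the set of points extending $s$.

\emph{$S_{\psi,i}$ is Borel.} The members of $\mathfrak X_{\bar\alpha}$ are indexed by the arithmetical formulas defining them from $\alpha_0\oplus\alpha_1$, so set quantifiers become quantifiers over indices, that is, countable unions and intersections.

\emph{$S_{\psi,i}$ is meager or comeager.} Changing finitely many bits of $\alpha_0$ and $\alpha_1$ changes neither $\mathfrak X_{\bar\alpha}$ nor the two classes, so $S_{\psi,i}$ is invariant under such changes. If it is not meager, it is comeager in some $[s_0]\times[s_1]$ with $|s_0|=|s_1|=n$. The $4^n$ ways of flipping bits below $n$ in the two coordinates are homeomorphisms that preserve $S_{\psi,i}$ and carry $[s_0]\times[s_1]$ onto the $4^n$ pieces of a clopen partition of $Z$. So $S_{\psi,i}$ is comeager.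

\emph{$S_{\psi,0}$ and $S_{\psi,1}$ are of the same kind.} The homeomorphism $(\alpha_0,\alpha_1)\mapsto(\alpha_1,\alpha_0)$ preserves $\mathfrak X_{\bar\alpha}$ and exchanges the two sets. So both are meager or both are comeager, and in either case comeagerly many $\bar\alpha$ lie in both or in neither.

\emph{$E_0$ is meager.} The set of $\bar\alpha$ with $\alpha_0(n)=\alpha_1(n)$ for all $n\ge k$ is closed, and it misses $[s_0{}^\frown0]\times[s_1{}^\frown1]$ whenever $|s_0|=|s_1|\ge k$; so it is nowhere dense.

There are countably many $\psi$, so comeagerly many $\bar\alpha$ are as claimed. Note that the Scott set is not given in advance. It is generated by the generic points themselves, and symmetrically in them. Symmetry is needed because the two classes must be compared inside one structure $(\omega,\mathfrak X)$, just as the two cuts must lie in one model.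

To transfer the argument we need three things: a space of types in which generic points are not trivial; homeomorphisms that replace the finite changes, preserving Turing degrees and $E$-classes and relating all basic open sets; and a replacement for the step from $(s_0,s_1)$ to $(s_0{}^\frown0,s_1{}^\frown1)$.

\section{Generic unbounded types}\label{sec:generic}

We prove Theorem~\ref{thm:negative}. Let $T=\mathrm{Th}(\mathcal M_0)$. Adding the countably many first-order sentences of $\mathcal L_K$ to $\Phi$, we assume that they belong to it. Capital letters $A,B,C$ denote $\mathcal L_{\mathrm{PA}}$-formulas in one free variable, and also the sets they define in models of $T$.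

\subsection*{The space}
The set $S_1(T)$ is a closed subset of $2^\omega$, with the clopen base $\{p:A\in p\}$. It is not the right space. If $T\vdash\exists x\,A(x)$, then ``$x$ is the least element of $A$'' isolates a type containing $A$. So the types of elements of $\mathrm{Scl}(0)$ form a dense open set, and a generic point of $S_1(T)$ generates the cut $\mathcal M(0)$. We therefore discard the types realized in $\mathcal M(0)$.

Call $A$ \emph{unbounded} if $T\vdash\forall y\,\exists x>y\,A(x)$, and \emph{bounded} otherwise; since $T$ is complete, $A$ is bounded if and only if $T\vdash\exists y\,\forall x>y\,\neg A(x)$. Let $\mathcal U$ be the set of $p\in S_1(T)$ all of whose members are unbounded, and $[A]=\{p\in\mathcal U:A\in p\}$. In a model $\mathcal N\models T$ we have $\mathrm{tp}(a)\in\mathcal U$ if and only if $a\notin\mathcal N(0)$: a bounded formula satisfied by $a$ has a definable largest element, and for definable $c\ge a$ the formula $x\le c$ is bounded.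

\begin{lemma}\label{lem:space}
$\mathcal U$ is a nonempty compact metrizable space with clopen base $\{[A]\}$, and $[A]\neq\emptyset$ if and only if $A$ is unbounded.
\end{lemma}

\begin{proof}
A type lies in $\mathcal U$ if and only if it contains $\neg B$ for every bounded $B$, so $\mathcal U$ is closed in $S_1(T)$. If $A$ is bounded, $[A]=\emptyset$ by definition. Let $A$ be unbounded. If $T\cup\{A\}\cup\{\neg B:B\text{ bounded}\}$ were inconsistent, $T$ would prove $A\to B_1\vee\dots\vee B_n$ with all $B_l$ bounded; the maximum of $n$ bounds would bound $A$. So this set is consistent, and each of its completions lies in $[A]$. The formula $x=x$ is unbounded, so $\mathcal U=[x=x]\neq\emptyset$.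
\end{proof}

\subsection*{The moves}
Any two unbounded definable sets are in definable order-preserving bijection, and such a bijection does not change the cut generated by an element. This is the substitute for finite changes. For unbounded $A$ define by recursion in $T$ the function $e_A(0)=\min A$, $e_A(n+1)=\min\{x\in A:x>e_A(n)\}$, where $n$ ranges over the whole model; $T$ proves that $e_A$ is an increasing bijection of the universe onto $A$, and hence that $e_A(n)\ge n$. For unbounded $A,B$ let $f_{AB}$ be a Skolem term equal to $e_B\circ e_A^{-1}$ on $A$ and to $0$ off $A$. For example, if $A$ defines the even and $B$ the odd numbers, then $f_{AB}(2n)=2n+1$. For $p\in[A]$ put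
\[
F_{AB}(p)=\{C(x):C(f_{AB}(x))\in p\};
\]
this is the type of $f_{AB}(a)$ for any $a$ realizing $p$ in a model of $T$.

\begin{lemma}\label{lem:moves}
Let $A,B$ be unbounded. Then $F_{AB}$ is a homeomorphism of $[A]$ onto $[B]$, and for all $p\in[A]$ we have $F_{AB}(p)\equiv_Tp$ and $F_{AB}(p)\mathrel{E}p$.
\end{lemma}

\begin{proof}
Write $f=f_{AB}$ and let $p\in[A]$. The type $F_{AB}(p)$ contains $B$, since $T\vdash A(x)\to B(f(x))$. Suppose it contained a bounded $C$. Argue in $T$, with $c$ a bound for $C$: if $x=e_A(n)$ and $C(f(x))$, then $n\le e_B(n)=f(x)\le c$, so $x\le e_A(c)$. Thus $A(x)\wedge C(f(x))$ would be a bounded member of $p$. Hence $F_{AB}$ maps $[A]$ into $[B]$. It is continuous, since the preimage of $[C]$ is $[A(x)\wedge C(f(x))]$. As $T\vdash A(x)\to f_{BA}(f_{AB}(x))=x$, we have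
\[
C\in F_{BA}(F_{AB}(p))\iff C(f_{BA}(f_{AB}(x)))\in p\iff C\in p ,
\]
and the same holds with $A$ and $B$ exchanged, so $F_{BA}$ is a continuous inverse. The recursive map $C\mapsto C(f(x))$ reduces $F_{AB}(p)$ to $p$, and $C\mapsto C(f_{BA}(x))$ reduces $p=F_{BA}(F_{AB}(p))$ to $F_{AB}(p)$. Finally, if $a$ realizes $p$ and $b=f(a)$, then $b$ realizes $F_{AB}(p)$ and $a=f_{BA}(b)$, so $t=\max(f_{AB},f_{BA})$ witnesses $p\mathrel{E}F_{AB}(p)$.
\end{proof}

Taking $x=x$ for $B$, every nonempty basic open subset of $\mathcal U$ is carried onto the whole space by a single move.

\subsection*{The product and the sentences of $\Phi$}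
We want infinitely many cuts, so we let $Z=\mathcal U^\omega$, a nonempty compact metrizable space. Its nonempty basic open sets are the sets $\prod_{l<k}[A_l]\times\mathcal U^{\omega\setminus k}$ with all $A_l$ unbounded. We want $\mathcal M_0$ to embed in the final model, so the Scott set must contain $\mathrm{SSy}(\mathcal M_0)$. This family is countable; let $W\subseteq\omega$ be the join of an enumeration of it, so that $W$ computes each of its members, among them $T$. For $z=(z_i)_{i\in\omega}\in Z$ put
\[
Y_z=W\oplus\bigoplus_iz_i,\qquad\mathfrak X_z=\mathrm{Ar}(Y_z),\qquad S_{\varphi,i}=\{z\in Z:\mathfrak X_z\Vdash\varphi[z_i]\}\quad(\varphi\in\Phi,\ i\in\omega).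
\]
Each $\mathfrak X_z$ is a countable Scott set containing $T$, all $z_i$, and $\mathrm{SSy}(\mathcal M_0)$.

\begin{lemma}\label{lem:borel}
Each $S_{\varphi,i}$ is Borel.
\end{lemma}

\begin{proof}
List as $\theta_0,\theta_1,\dots$ the first-order formulas $\theta(n)$ in the language of $(\omega,+,\cdot,Y)$, and let $D_j(z)$ be the set defined by $\theta_j$ in $(\omega,+,\cdot,Y_z)$. Then $\mathfrak X_z=\{D_j(z):j\in\omega\}$. The map $z\mapsto Y_z$ is continuous, and number quantifiers correspond to countable unions and intersections, so $\{z:n\in D_j(z)\}$ is Borel for all $n,j$. Hence the following sets are Borel, being obtained from these by complements, countable unions and countable intersections: the set $P^V_j$ of $z$ such that $D_j(z)$ is a type in $V_0$, and the set $Q^{V'}_{j,j'}$ of $z$ such that $D_{j'}(z)\supseteq D_j(z){\upharpoonright}V'$.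

For $\varphi$ with free variables in $V$ let $R^V_j(\varphi)=\{z\in P^V_j:\mathfrak X_z\Vdash\varphi[D_j(z)]\}$. We show by induction on $\varphi$ that it is Borel for all $V,j$. The atomic clauses are conditions $n\in D_j(z)$ or countable disjunctions of them. Negation is complementation in $P^V_j$, and $\bigwedge$ is a countable intersection. Finally
\[
R^V_j(\exists v\,\varphi)=P^V_j\cap\bigcup_{j'}\Bigl(Q^{V_0\setminus\{v\}}_{j,j'}\cap R^{V\cup\{v\}}_{j'}(\varphi)\Bigr).
\]
For each $i$ there is $j$ with $D_j(z)=z_i$ for all $z$, and then $S_{\varphi,i}=R^\emptyset_j(\varphi)$.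
\end{proof}

\begin{lemma}\label{lem:agree}
For comeagerly many $z\in Z$,
\begin{equation}\label{eq:agree}
\mathfrak X_z\Vdash\varphi[z_i]\iff\mathfrak X_z\Vdash\varphi[z_j]\qquad\text{for all }\varphi\in\Phi\text{ and }i,j\in\omega.
\end{equation}
\end{lemma}

\begin{proof}
\emph{Invariance.} Let $z'$ arise from $z$ by replacing one coordinate $z_l\in[A]$ with $F_{AB}(z_l)$. Then $z\in S_{\varphi,i}$ if and only if $z'\in S_{\varphi,i}$. Indeed, $Y_{z'}\equiv_TY_z$ by Lemma~\ref{lem:moves}, so $\mathfrak X_{z'}=\mathfrak X_z$. If $l\ne i$, then $z'_i=z_i$ and there is nothing more to prove. If $l=i$, then $z'_i\mathrel{E}z_i$ by Lemma~\ref{lem:moves}, and Lemma~\ref{lem:translation}(c) applies.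

\emph{Zero--one law.} Suppose $S=S_{\varphi,i}$ is not meager. By Lemma~\ref{lem:borel}, $S\cap O$ is comeager in some nonempty $O=\prod_{l<k}[A_l]\times\mathcal U^{\omega\setminus k}$. Let $B$ be $x=x$, and let $F\colon O\to Z$ apply $F_{A_lB}$ in coordinate $l$ for $l<k$ and fix the other coordinates. By Lemma~\ref{lem:moves}, $F$ is a homeomorphism onto $Z$, so $F[S\cap O]$ is comeager in $Z$. By invariance, applied $k$ times, $F[S\cap O]\subseteq S$. So $S$ is comeager.

\emph{Symmetry.} Let $\pi\colon Z\to Z$ exchange the coordinates $i$ and $j$. It is a homeomorphism, $Y_{\pi z}\equiv_TY_z$, and $(\pi z)_j=z_i$. Hence $z\in S_{\varphi,i}$ if and only if $\pi z\in S_{\varphi,j}$, and $S_{\varphi,i}$ is comeager if and only if $S_{\varphi,j}$ is.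

So for each $\varphi$ the sets $S_{\varphi,i}$, $i\in\omega$, are all comeager or all meager, and comeagerly many $z$ belong to all of them or to none. Since $\Phi$ is countable, comeagerly many $z$ do so for every $\varphi\in\Phi$.
\end{proof}

The last sentence is the only place where the countability of $\Phi$ is used.

\subsection*{Separating the classes}
Given a Skolem term $t$ and unbounded $A,B$, we must shrink $A$ and $B$ so that no element of one and element of the other are bounded by $t$ of each other. We choose elements of $A$ and of $B$ alternately, each time jumping beyond the reach of $t$. Since $t$ need not be monotone, we jump past $\hat t(u)=u+\max_{w\le u}t(w)$, which is nondecreasing and satisfies $\hat t(u)\ge u$ and $\hat t(u)\ge t(u)$. For $t(x)=2x$ and $A=B=(x=x)$ we have $\hat t(u)=3u$, and the construction below produces $0,1,4,13,40,121,\dots$; the subset of $A$ is $\{0,4,40,\dots\}$, the subset of $B$ is $\{1,13,121,\dots\}$, and of two numbers taken one from each, the larger exceeds twice the smaller.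

\begin{lemma}\label{lem:separate}
For comeagerly many $z\in Z$,
\begin{equation}\label{eq:separate}
z_i\text{ and }z_j\text{ are not $E$-equivalent for all }i\ne j.
\end{equation}
\end{lemma}

\begin{proof}
For $i\neq j$ and a Skolem term $t$ let $N_{i,j,t}$ be the set of $z$ such that $z_i(x)\cup z_j(y)\cup\{x\le t(y)\wedge y\le t(x)\}$ is consistent. Condition \eqref{eq:separate} says that $z$ lies in none of these countably many sets, so it suffices to show that each is closed and nowhere dense. It is closed: an inconsistency involves only one formula $C\in z_i$ and one formula $C'\in z_j$, and it persists on the open set of $z'$ with $z'_i\in[C]$ and $z'_j\in[C']$.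

Let $O$ be a nonempty basic open set, with factors $[A]$ and $[B]$ in the coordinates $i$ and $j$; here $A,B$ are unbounded, possibly $x=x$. Define by recursion in $T$
\[
a_0=\min A,\qquad b_n=\min\{y\in B:y>\hat t(a_n)\},\qquad a_{n+1}=\min\{x\in A:x>\hat t(b_n)\},
\]
with $n$ ranging over the whole model, and let $A'\subseteq A$ and $B'\subseteq B$ define the ranges of the two sequences. We argue in $T$. Since $\hat t(u)\ge u$, we have $a_n<b_n<a_{n+1}$, so both sequences are strictly increasing and $A',B'$ are unbounded. Let $x=a_m$ and $y=b_n$. If $m\le n$, then $y>\hat t(a_n)\ge\hat t(a_m)\ge t(x)$. If $m>n$, then $x\ge a_{n+1}>\hat t(b_n)\ge t(y)$. Hence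
\[
T\vdash\forall x\,\forall y\,\bigl(A'(x)\wedge B'(y)\to\neg(x\le t(y)\wedge y\le t(x))\bigr).
\]
Replacing the factors $[A],[B]$ of $O$ by $[A'],[B']$, which is possible because $i\neq j$, gives an open subset of $O$ that is nonempty by Lemma~\ref{lem:space} and disjoint from $N_{i,j,t}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:negative}]
By Lemmas~\ref{lem:agree} and~\ref{lem:separate} and the Baire category theorem, some $z\in Z$ satisfies \eqref{eq:agree} and \eqref{eq:separate}. By Proposition~\ref{prop:existence} there is a countable recursively saturated $\mathcal M\models T$ with $\mathrm{SSy}(\mathcal M)=\mathfrak X_z$, and by Proposition~\ref{prop:rs}(ii) there are $a_i\in M$ realizing $z_i$. Put $\mathcal K_i=\mathcal M(a_i)$. By Lemma~\ref{lem:translation}(a) and \eqref{eq:agree}, the pairs $(\mathcal M,\mathcal K_i)$ agree on $\Phi$, which contains all first-order sentences. By Lemma~\ref{lem:iso} and \eqref{eq:separate}, $(\mathcal M,\mathcal K_i)\not\cong(\mathcal M,\mathcal K_j)$ and $\mathcal K_i\not\cong\mathcal K_j$ for $i\neq j$.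

It remains to embed $\mathcal M_0$. Enumerate $M_0=\{m_0,m_1,\dots\}$ and let $r_n$ be the type of $(m_0,\dots,m_{n-1})$ in $\mathcal M_0$, so that $r_0=T$ and $r_n\in\mathrm{SSy}(\mathcal M_0)\subseteq\mathfrak X_z$. If $m'_0,\dots,m'_{n-1}\in M$ realize $r_n$, then by Proposition~\ref{prop:rs}(ii) there is $m'_n\in M$ such that $(m'_0,\dots,m'_n)$ realizes $r_{n+1}\supseteq r_n$. The map $m_n\mapsto m'_n$ is an elementary embedding. Replacing $\mathcal M$ by an isomorphic copy, we obtain $\mathcal M_0\preceq\mathcal M$.
\end{proof}

\section{What the pair defines}\label{sec:definable}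

Lemma~\ref{lem:translation} expresses the theory of $(\mathcal M,\mathcal M(a))$ in $(\omega,\mathfrak X)$. For Theorem~\ref{thm:criterion} we need the converse: the pair must be able to speak about $(\omega,\mathfrak X)$ and about the types of its generators. The model $\mathcal M$ alone cannot, since a nonstandard model of $\mathrm{PA}$ does not define $\omega$, by induction, and does not define its own truth. The predicate $K$ supplies both. The cut has a cofinal $\omega$-sequence that is coded in $\mathcal M$, and this gives $\omega$. The cut is bounded in $\mathcal M$, so one element of $M$ has room to code all truths about elements of $K$.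

For an $\mathcal L_{\mathrm{PA}}$-formula $\varphi$ and an element $u$, write $\varphi[u]$ for the result of substituting $(u)_j$ for each free variable $v_j$. We assume, as holds for the usual numberings, that $j\le\ulcorner\varphi\urcorner$ whenever $v_j$ occurs in $\varphi$.

\begin{lemma}\label{lem:definable}
There are $\mathcal L_K$-formulas $\nu(i)$, $\mathrm{Tr}(e,u)$ and $\gamma(x)$ such that for every countable recursively saturated $\mathcal M\models\mathrm{PA}$ and every $a\in M$, the following hold in $(\mathcal M,\mathcal K)$ with $\mathcal K=\mathcal M(a)$.
\begin{enumerate}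
\item[(a)] $\nu$ defines $\omega$.
\item[(b)] For every $\mathcal L_{\mathrm{PA}}$-formula $\varphi$ and every $u\in K$, $\mathrm{Tr}(\ulcorner\varphi\urcorner,u)$ holds if and only if $\mathcal M\models\varphi[u]$.
\item[(c)] $\gamma$ defines $\mathrm{gap}(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $c\in M$ let
\[
I_c=\{i\in M:\forall j\le i\ (c)_j\in K\ \text{ and }\ \forall j<i\ (c)_j<(c)_{j+1}\},
\]
the set of positions up to which $c$ codes an increasing sequence in $K$. Let $\nu(i)$ say: for every $c$, if $0\in I_c$ and $I_c$ is closed under successor, then $i\in I_c$. Every standard $i$ satisfies $\nu$. For the converse it suffices to find $c$ with $I_c=\omega$. Let $s_n(x)=n+\sum_{k\le n}t_k(x)$. Then $s_n(a)\in K$, $s_n(a)<s_{n+1}(a)$ and $s_n(a)\ge t_n(a)$. By recursive saturation there is $c$ with $(c)_n=s_n(a)$ for all $n\in\omega$, and $\omega\subseteq I_c$. Suppose $e\in I_c$ is nonstandard. Then $(c)_j<(c)_{j+1}$ for all $j<e$, so induction in $\mathcal M$ gives $(c)_j<(c)_e$ for all $j<e$. Thus $(c)_e>t_n(a)$ for all $n\in\omega$, while $(c)_e\in K$. This contradicts the cofinality of $\mathrm{Scl}(a)$ in $K$; it is here that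 shortness is used.

By relativizing quantifiers to $\nu$, every arithmetical relation on $\omega$ is now definable in the pair; in particular so are all recursive syntactic operations.

(b) Call a formula \emph{unnested} if it is built by $\neg,\wedge,\exists$ from formulas $v_i=v_j$, $v_i<v_j$, $v_i=0$, $v_i=1$, $v_i+v_j=v_k$, $v_i\cdot v_j=v_k$. A recursive function assigns to each formula $\varphi$ an equivalent unnested formula $\varphi^\circ$ with the same free variables, so it suffices to treat unnested formulas. Consider Tarski's clauses for a relation $R(\varphi,u)$ between unnested formulas $\varphi$ and elements $u\in K$.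
\begin{itemize}
\item[(T1)] $R(v_i+v_j=v_k,u)$ iff $(u)_i+(u)_j=(u)_k$, for all $i,j,k\in\omega$; likewise for the other five kinds of atomic formula.
\item[(T2)] $R(\neg\varphi,u)$ iff not $R(\varphi,u)$; and $R(\varphi\wedge\varphi',u)$ iff $R(\varphi,u)$ and $R(\varphi',u)$.
\item[(T3)] $R(\exists v_i\,\varphi,u)$ iff there is $u'\in K$ with $R(\varphi,u')$ and $(u')_j=(u)_j$ for all $j\le\ulcorner\varphi\urcorner$, $j\neq i$.
\end{itemize}
By induction on $\varphi$, at most one relation satisfies these clauses. The relation $R_0(\varphi,u)$ given by $\mathcal K\models\varphi[u]$ satisfies them. Only (T3) needs an argument. If $u'$ is as in (T3), then $(u')_i\in K$ witnesses $\mathcal K\models(\exists v_i\,\varphi)[u]$, because the free variables of $\varphi$ are among the $v_j$ with $j\le\ulcorner\varphi\urcorner$. Conversely, if $m\in K$ is a witness, then, since $\mathcal K\models\mathrm{PA}$, some $u'\in K$ has $(u')_i=m$ and $(u')_j=(u)_j$ for the finitely many other $j\le\ulcorner\varphi\urcorner$. As $\mathcal K\preceq\mathcal M$, the relation $R_0$ is also given by $\mathcal M\models\varphi[u]$.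

Call $s\in M$ \emph{good} if the relation $(s)_{\langle\ulcorner\varphi\urcorner,u\rangle}\ne0$ satisfies (T1)--(T3). The clauses quantify only over $\omega$ and $K$, so goodness is expressed by an $\mathcal L_K$-formula, and by uniqueness every good $s$ codes $R_0$. We show that a good $s$ exists. The recursive set $\{y>t_k(a):k\in\omega\}$ is finitely satisfiable, hence realized by some $d$, and $d$ exceeds all elements of $K$. The recursive set
\[
\bigl\{\forall u<d\,\bigl((s)_{\langle\ulcorner\varphi\urcorner,u\rangle}\ne0\leftrightarrow\varphi[u]\bigr):\varphi\text{ unnested}\bigr\}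
\]
of formulas in $s$ is finitely satisfiable: for finitely many $\varphi$, the set of pairs $\langle\ulcorner\varphi\urcorner,u\rangle$ with $u<d$ and $\varphi[u]$ is definable and bounded, so an initial part of its characteristic function that covers all these positions is coded. A realization $s$ codes $R_0$ on $K$ and is therefore good. Let $\mathrm{Tr}(e,u)$ say that $e\in\omega$ is the code of a formula $\varphi$ and $(s)_{\langle\ulcorner\varphi^\circ\urcorner,u\rangle}\neq0$ for some good $s$.

(c) For $x\in K$ we have $\mathcal M(x)\subseteq\mathcal K$, with equality if and only if every $y\in K$ satisfies $y\le t_k(x)$ for some $k$. So, by Lemma~\ref{lem:samecut}, we may let $\gamma(x)$ say: $x\in K$, and for every $y\in K$ there are $k\in\omega$ and $u\in K$ with $(u)_0=x$, $(u)_1=y$ and $\mathrm{Tr}(\ulcorner v_1\le t_k(v_0)\urcorner,u)$.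
\end{proof}

The sentence mentioned in Section~\ref{sec:intro} that singles out $\mathcal M(0)$ is $\gamma(0)$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The isomorphism criterion is (a)$\Leftrightarrow$(d) of Lemma~\ref{lem:iso}.

(1)$\Rightarrow$(2). We first interpret $(\omega,\mathfrak X)$ in the pair. Given $\psi(X)$, relativize number quantifiers to $\nu$, replace each set variable $Y$ by a variable $c_Y$ ranging over $M$, replace $n\in Y$ by $(c_Y)_n\neq0$, and replace $Y=Y'$ by $\forall n\,\bigl(\nu(n)\to((c_Y)_n\neq0\leftrightarrow(c_{Y'})_n\ne0)\bigr)$. Since $\mathfrak X$ consists of the sets coded in $\mathcal M$, the resulting formula $\psi^\dagger(c)$ holds of $c\in M$ if and only if $\psi$ holds in $(\omega,\mathfrak X)$ of the set coded by $c$. Next, for $x\in K$ the statement ``$c$ codes $\mathrm{tp}(x)$'' is expressed by: for all $n\in\omega$, $(c)_n\neq0$ if and only if $n$ is the code of a formula with free variables in $\{v_0\}$ and $\mathrm{Tr}(n,u)$ for some $u\in K$ with $(u)_0=x$. Let $\hat\psi$ be the sentence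
\[
\exists x\,\exists c\,\bigl(\gamma(x)\wedge\text{``$c$ codes $\mathrm{tp}(x)$''}\wedge\psi^\dagger(c)\bigr),
\]
which depends on $\psi$ only. All types of elements are coded, so $\hat\psi$ holds in $(\mathcal M,\mathcal M(a))$ if and only if $\psi$ holds in $(\omega,\mathfrak X)$ of $\mathrm{tp}(x)$ for some $x\in\mathrm{gap}(a)$. We have
\[
\{\mathrm{tp}(x):x\in\mathrm{gap}(a)\}=\{p'\in\mathfrak X:p'\mathrel{E}p\}.
\]
The inclusion from left to right is Proposition~\ref{prop:rs}(i) and (c)$\Rightarrow$(d) of Lemma~\ref{lem:iso}. Conversely, if $p'\in\mathfrak X$ and $p'\mathrel{E}p$, then $p'$ is a type of $\mathrm{Th}(\mathcal M)$, so it is realized in $\mathcal M$ by Proposition~\ref{prop:rs}(ii), and then in $\mathrm{gap}(a)$ by (d)$\Rightarrow$(c) of Lemma~\ref{lem:iso}. Hence $(\mathcal M,\mathcal M(a))\models\hat\psi$ if and only if $\psi$ holds of some $p'\in\mathfrak X$ with $p'\mathrel{E}p$. The same is true for $b$ and $q$, and (1) says that the two pairs agree on $\hat\psi$.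

(2)$\Rightarrow$(3). Let $D$ be an $E$-invariant set of $1$-types defined by $\psi(X)$, and suppose $p\in D$ and $q\notin D$; the other case is symmetric. Then $\psi$ holds of $p$, and $p\mathrel{E}p$. If $\psi$ held of some $q'\in\mathfrak X$ with $q'\mathrel{E}q$, invariance would give $q\in D$. So $\psi$ violates (2).

(3)$\Rightarrow$(1). For a first-order sentence $\varphi$ of $\mathcal L_K$ let $D_\varphi$ be the set of $1$-types $r\in\mathfrak X$ with $\mathfrak X\Vdash\varphi[r]$. By Lemma~\ref{lem:translation}(b) it is defined in $(\omega,\mathfrak X)$ by ``$X$ is a $1$-type and $\varphi^*(X)$'', and by Lemma~\ref{lem:translation}(c) it is $E$-invariant. By (3), $p\in D_\varphi$ if and only if $q\in D_\varphi$, and by Lemma~\ref{lem:translation}(a) the two pairs agree on $\varphi$.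
\end{proof}

If $p$ is definable in $(\omega,\mathfrak X)$, condition (2) applied to a definition of $p$ forces $p$ into the class of $q$. The hypothesis of Theorem~\ref{thm:positive} gives a definition only from the parameter $T$, whereas (2) admits no parameters. The parameter can be eliminated because every type of $T$ contains $T$ as its set of sentences.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $T=\mathrm{Th}(\mathcal M)$, $\mathcal K=\mathcal M(a)$, $\mathcal K'=\mathcal M(b)$, $p=\mathrm{tp}(a)$, $q=\mathrm{tp}(b)$, and assume $(\mathcal M,\mathcal K)\equiv(\mathcal M,\mathcal K')$. Choose $\psi(X,Y)$ such that $p$ is the only $X\in\mathfrak X$ with $(\omega,\mathfrak X)\models\psi(X,T)$. Let $\mathrm{Sent}$ be the recursive set of codes of sentences, and let $\psi'(X)$ be $\exists Y\,(Y=X\cap\mathrm{Sent}\wedge\psi(X,Y))$. For $r\in S_1(T)\cap\mathfrak X$ we have $r\cap\mathrm{Sent}=T\in\mathfrak X$, so $\psi'(r)$ holds if and only if $r=p$. In particular $\psi'(p)$ holds, and by Theorem~\ref{thm:criterion}, $\psi'(q')$ holds for some $q'\in\mathfrak X$ with $q'\mathrel{E}q$. Then $q'\in S_1(T)$, so $q'=p$. Thus $p\mathrel{E}q$, and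 the pairs are isomorphic.

For the last claim let $\mathfrak X=\mathrm{Ar}(T)$. It is a countable Scott set containing $T$, and each of its members is defined from $T$ by a formula without set quantifiers, hence is definable from $T$ in $(\omega,\mathfrak X)$. Proposition~\ref{prop:existence} supplies $\mathcal M$.
\end{proof}

\begin{remark}
The proof uses the hypothesis only for the type $p$ of one generator of $\mathcal K$. Consequently, in the model $\mathcal M$ built in Section~\ref{sec:generic}, none of the types $z_i=\mathrm{tp}(a_i)$ is definable from $T$ in $(\omega,\mathrm{SSy}(\mathcal M))$: otherwise $(\mathcal M,\mathcal K_i)$ would be isomorphic to $(\mathcal M,\mathcal K_j)$ for all $j$.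
\end{remark}

\begin{thebibliography}{1}

\bibitem{darmstadt}
Technische Universit\"at Darmstadt,
\texttt{http://www.mathematik.tu-darmstadt.de/\allowbreak fbereiche/\allowbreak logik/\allowbreak phdsinlogic2016/\allowbreak booklet.pdf}

\end{thebibliography}
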